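# A discounted score on trees, and the different Steiner ratios of the cube and the cross-polytope

## 1. A discounted score on the branches of a rooted tree

Let $B\subset\mathbb R^d$ ($d\ge2$) be a polytope, symmetric about the origin and with the origin in its interior. Let $v_\sigma$ ($\sigma\in\Sigma$, $|\Sigma|=k$) be its vertices, and let $\|\cdot\|$ be the norm with unit ball $B$. Since $B$ is the convex hull of its vertices, every $x\in\mathbb R^d$ can be written
$$x=\sum_\sigma c_\sigma v_\sigma,\qquad c_\sigma\ge0,\qquad \sum_\sigma c_\sigma=\|x\| :$$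
if $x\neq0$, write $x/\|x\|$ as a convex combination of vertices and multiply by $\|x\|$. Conversely, each $v_\sigma$ has norm $1$, so $\big\|\sum_\sigma a_\sigma v_\sigma\big\|\le\sum_\sigma|a_\sigma|$ for all real $a_\sigma$.

Now take a finite rooted tree whose vertices $v$ are placed at points $p(v)\in\mathbb R^d$. For each edge $e$ from a child $a$ to its parent $b$, fix once and for all a representation
$$p(b)-p(a)=\sum_\sigma c_\sigma(e)v_\sigma,\qquad c_\sigma(e)\ge0,\qquad \sum_\sigma c_\sigma(e)=\ell(e):=\|p(b)-p(a)\| .$$
For a leaf $z$ that equals $x$ or lies below $x$, add these coefficients along the path from $z$ up to $x$: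
$$h_\sigma(z,x)=\sum_{e\in\text{path}(z,x)}c_\sigma(e),\qquad D(z,x)=\sum_\sigma h_\sigma(z,x)=\text{length of the path}.$$
So $h_\sigma(z,x)$ says how much of the walk from $z$ to $x$ went in direction $v_\sigma$. For a nonempty set $S$ of leaves at or below $x$, put $\delta(S,x)=\min_{z\in S}D(z,x)$, the distance along the tree to a nearest leaf. The proof turns on the following quantity, in which $K\ge1$ is a constant:
$$P_\sigma(S,x)=\max_{z\in S}\big[h_\sigma(z,x)-K\,(D(z,x)-\delta(S,x))\big],\qquad \Phi(S,x)=\sum_\sigma P_\sigma(S,x).\tag{1}$$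
It asks how far some leaf of $S$ has travelled in direction $\sigma$, and it penalizes the leaf, at rate $K$, for being farther from $x$ than a nearest leaf.

**Example.** Let $\|\cdot\|$ be the $\ell_1$ norm on $\mathbb R^2$; its ball has the $k=4$ vertices $\pm e_1,\pm e_2$. Put $x$ at the origin and join it directly to two leaves $z_1=(-1,0)$ and $z_2=(0,-1-\eta)$ with $\eta\ge0$. The path of $z_1$ has $h_{e_1}=1$, the path of $z_2$ has $h_{e_2}=1+\eta$, and all other coefficients vanish. With $S=\{z_1,z_2\}$ we have $\delta=1$, so
$$P_{e_1}=\max(1,-K\eta)=1,\qquad P_{e_2}=\max(0,1+\eta-K\eta)=\max(0,1-(K-1)\eta),$$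
and $P_{-e_1}=P_{-e_2}=0$. Taken separately, the two leaves have $\Phi$-values $1$ and $1+\eta$. So bringing them together loses
$$2+\eta-\Phi(S,x)=\eta+\min(1,(K-1)\eta)\le K\eta .$$
If the two distances agree, nothing is lost; if they nearly agree, little is lost.

**Example.** Replace $z_2$ by $(-\tfrac12,-\tfrac12)$, so that $h_{e_1}=h_{e_2}=\tfrac12$. Both leaves are at distance $1$. Now $P_{e_1}=\max(1,\tfrac12)=1$ and $P_{e_2}=\tfrac12$, so $\tfrac12$ out of a total of $2$ is lost. But the two leaves are at distance $1$ from each other, whereas the path between them in the tree has length $2$: a shortcut saves $1$.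

This is the pattern that will be proved. As one climbs the tree, $\Phi$ grows at exactly the rate at which tree length accumulates. At the root it is at most $k\delta$. So most of it must be lost at branch points, and a loss there is possible only if two branches have unequal distances to their nearest leaves, or if there is a shortcut between leaves of the two branches. Either of these makes a spanning tree on the leaves shorter than twice the length of the whole tree, and so $\Phi$ gives a lower bound on a Steiner ratio.

## 2. Steiner ratios, polar bodies and the statements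

A Banach–Minkowski space $M_d(B)$ ($d\ge2$) is $d$-dimensional real affine space with a fixed origin, hence $\mathbb R^d$, with the norm $\|\cdot\|_B$ whose unit ball $B$ is compact, convex, symmetric about the origin, with the origin in its interior. Distances are $\rho(x,y)=\|x-y\|_B$. We call such a $B$ a *unit ball*; it need not be a polytope.

**Definition (dual space).** The dual of $M_d(B)$ is $M_d(DB)$, where
$$DB=\{y\in\mathbb R^d:\langle x,y\rangle\le1\text{ for all }x\in B\}$$
is the polar of $B$ for the standard inner product. Equivalently, $DB$ is the unit ball of the dual norm $\|y\|_*=\sup\{\langle x,y\rangle:\|x\|_B\le1\}$.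

For example, let $Q=[-1,1]^d$, so that $\|\cdot\|_Q=\|\cdot\|_\infty$. The maximum of $\langle x,y\rangle$ over $x\in Q$ is $\sum_i|y_i|$, so $DQ=\{y:\sum_i|y_i|\le1\}$. This is the cross-polytope, with the $2d$ vertices $\pm e_i$; its norm is the $\ell_1$ norm. The cube itself has $2^d$ vertices. We shall also use that $D$ reverses inclusions and that $D(\alpha B)=\alpha^{-1}DB$ for $\alpha>0$; both are immediate from the definition.

**Definition (Steiner ratio).** Let $N$ be a finite set of points in a metric space $X$. The length $L$ of a network is the sum of the lengths of its edges. A *Steiner minimal tree* (SMT) for $N$ is a shortest network interconnecting $N$; it may use additional vertices, the *Steiner points*, anywhere in $X$. A *minimum spanning tree* (MST) for $N$ is a shortest tree whose vertex set is exactly $N$. The Steiner ratio of $X$ is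
$$m(X)=\inf\Big\{\frac{L(\text{SMT for }N)}{L(\text{MST for }N)}: N\subseteq X\text{ finite},\ |N|\ge2\Big\},$$
and $m_d(B)$ denotes the Steiner ratio of $M_d(B)$.

For example, let $N=\{(1,0),(-1,0),(0,1)\}$ in $\ell_1^2$. All three distances are $2$, so the MST has length $4$, while the star joining the points to the origin has length $3$. The ratio for this $N$ is at most $\tfrac34$.

A conjecture of Du, Lu, Ngo and Pardalos, stated in "The Steiner Ratio" (http://stubber.math-inf.uni-greifswald.de/biomathematik/cieslik/massey.pdf), says that the Steiner ratio of any Banach–Minkowski space equals that of its dual: $m_d(B)=m_d(DB)$ for every $d\ge2$ and every unit ball $B$.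

Two easy cases agree with it. If $B$ is the Euclidean ball, then $DB=B$ by the Cauchy–Schwarz inequality, and there is nothing to prove. If $d=2$ and $B=Q$ is the square, the linear map $(x_1,x_2)\mapsto(x_1+x_2,x_1-x_2)$ carries the $\ell_1$ norm to the $\ell_\infty$ norm, since $\max(|x_1+x_2|,|x_1-x_2|)=|x_1|+|x_2|$. So $M_2(Q)$ and $M_2(DQ)$ are isometric and have the same Steiner ratio. In higher dimensions, however, the conjecture is false.

**Theorem 1.** Let $B\subset\mathbb R^d$ be a unit ball that is a polytope with $k$ vertices. Then for every finite $N$, $|N|\ge2$, and every connected network of length $L$ interconnecting $N$,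
$$L(\text{MST for }N)\le\Big(2-\frac1{k(2k+1)}\Big)L,\qquad\text{hence}\qquad m_d(B)\ge\frac1{2-\frac1{k(2k+1)}} .$$

**Corollary.** Let $B=[-1,1]^d$, so that $DB=\{y:\sum|y_i|\le1\}$. If $d\ge11$, then $m_d(B)<m_d(DB)$.

**Theorem 2.** Let $B$ be a polytope unit ball with $k$ vertices, and let $\theta_k\in(0,1)$ be the unique solution of $k\,x\,(2+\ln\frac1x)=1$. Then
$$m_d(B)\ge\frac1{2-\theta_k},\qquad \theta_k\ge\frac1{2k(1+\ln3k)} .$$

**Theorem 3.** (a) For every $d\ge8$, $m_d([-1,1]^d)<m_d(D[-1,1]^d)$. Moreover, for every $d\ge2$,
$$2m_d([-1,1]^d)-1\le\frac1{2^d-1},\qquad \frac1{8d(1+\ln6d)}\le2m_d(D[-1,1]^d)-1\le\frac1{2d-1} .$$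
(b) Let $d\ge8$, $Q=[-1,1]^d$ and $R=m_d(DQ)/m_d(Q)>1$. If $\alpha Q\subseteq B\subseteq\beta Q$ with $\beta\ge\alpha>0$ and $(\beta/\alpha)^2<R$, then $m_d(B)<m_d(DB)$. So the conjecture fails on an open set of norms, including smooth strictly convex ones. In particular it fails for $\ell_p^d$ versus $\ell_q^d$ ($\frac1p+\frac1q=1$) for all sufficiently large $p<\infty$.

## 3. Stars in the cube and in the cross-polytope

Take $N=\{\pm1\}^d$ in $M_d(Q)$. Any two distinct points of $N$ are at distance $2$, so the MST has length $2(2^d-1)$. The star joining all of them to $0$ has length $2^d$. Hence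
$$m_d([-1,1]^d)\le\frac{2^d}{2(2^d-1)}=\frac1{2-2^{1-d}} .\tag{2}$$
Now take $N=\{\pm e_i\}$ in $\ell_1^d$. Again all distances are $2$. The MST has length $2(2d-1)$, the star at $0$ has length $2d$, and
$$m_d(D[-1,1]^d)\le\frac{d}{2d-1}.\tag{3}$$
For $d=3$ the two bounds are $\tfrac47$ and $\tfrac35$; as $d$ grows, the first approaches $\tfrac12$ exponentially fast, the second only like $1/d$. This suggests which way the inequality should go but proves nothing, since both are upper bounds. We need a *lower* bound for the Steiner ratio of the cross-polytope, valid for all networks.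

For stars with unit edges, the pigeonhole principle gives one. Let $B$ have $k$ vertices, and let $p_1,\dots,p_n$ ($n\ge2$) be distinct points of norm $1$, joined to the origin by a star of length $L=n$. Write $p_i=\sum_\sigma c_\sigma(i)v_\sigma$ with $c_\sigma(i)\ge0$ and $\sum_\sigma c_\sigma(i)=1$. Each $i$ has some $\sigma$ with $c_\sigma(i)\ge\frac1k$; choose one and group the points by it. Two points in the same group have distance at most
$$\sum_\tau|c_\tau(i)-c_\tau(j)|=2-2\sum_\tau\min(c_\tau(i),c_\tau(j))\le2-\tfrac2k .$$
If there are $g\le\min(n,k)$ groups, join each group by a path and then join the groups by $g-1$ links of length at most $2$. The resulting spanning tree has length at most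
$$(n-g)(2-\tfrac2k)+2(g-1)=2n-\big(2+\tfrac2k(n-g)\big).$$
If $n\le k$, the saving in parentheses is at least $2\ge\frac{2n}k$; if $n>k$, it is at least $2+\frac2k(n-k)=\frac{2n}k$. So the MST is at most $(2-\frac2k)L$, with equality for $\{\pm e_i\}$ in $\ell_1^d$.

For a general tree this argument stops at once. At a branch point of a binary tree only two branches meet, so there is nothing to pigeonhole there; the crowding of the $k$ directions occurs across many levels, with leaves at many different distances. We need bookkeeping that carries the information "direction $\sigma$ is occupied" up the tree.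

## 4. Binary trees, the merge spanning tree and its saving

In this section and in Sections 5, 6 and 8, $B$ is a polytope unit ball with $k$ vertices. The notation $c_\sigma,h_\sigma,D,\delta$ is that of Section 1. Note that $k\ge2d\ge4$, since the vertices span $\mathbb R^d$ and come in pairs $\pm v$.

**Step 1: put the network in normal form.** The purpose is to have terminals at the leaves and at most two children everywhere, without increasing the length.

A connected network contains a spanning tree, so start from a tree whose vertices sit at points $p(v)$, with one vertex chosen for each terminal. Zero-length edges are allowed. Repeatedly delete leaves that are not terminals. At each terminal that is not a leaf, attach by a zero-length edge a new leaf at the same point, and call that leaf the terminal. Now the leaves are exactly the terminals. If every vertex is a leaf, the tree is a single edge; subdivide it by a new vertex placed at one endpoint. Choose a non-leaf vertex as root $r$. Every other non-leaf vertex has at least two neighbors, hence at least one child, so the vertices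 without children are exactly the leaves. Finally, if a vertex $u$ has children $v_1,\dots,v_m$ with $m\ge3$, insert a new vertex $u'$ at the same point, let $u$ have the children $v_1,u'$ and let $u'$ have the children $v_2,\dots,v_m$; repeat until no vertex has more than two children.

The result is a rooted tree $T$ with leaf set $N$, $|N|=n$, in which every non-leaf vertex has one or two children, and whose length is at most that of the network. It suffices to prove the bounds for the length of $T$, which we again call $L$. Vertices with two children are called *merges*; there are $n-1$ of them. Fix the coefficients $c_\sigma(e)$ on the edges of $T$.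

**Step 2: a shared direction is a shortcut.** For leaves $z,z'$ below $x$ and any $\sigma$,
$$\|p(z)-p(z')\|\le D(z,x)+D(z',x)-2\min\big(h_\sigma(z,x),h_\sigma(z',x)\big).\tag{4}$$
Indeed $p(x)-p(z)=\sum_\tau h_\tau(z,x)v_\tau$, and likewise for $z'$. Subtracting, $p(z')-p(z)=\sum_\tau\big(h_\tau(z,x)-h_\tau(z',x)\big)v_\tau$, which has norm at most
$$\sum_\tau|h_\tau(z,x)-h_\tau(z',x)|=\sum_\tau\Big[h_\tau(z,x)+h_\tau(z',x)-2\min\big(h_\tau(z,x),h_\tau(z',x)\big)\Big].$$
All the minima are nonnegative; keep only the one with $\tau=\sigma$.

**Step 3: states and telescoping.** The purpose is an identity that balances what a function gains along edges against what it loses at merges.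

Let $N_v$ be the set of leaves below or equal to $v$. We use *vertex states* $(N_v,v)$ and *branch states* $(N_v,w)$, where $w$ is the parent of $v$. Passing from $(N_v,v)$ to $(N_v,w)$ along the edge $e$ increases every $D(z,\cdot)$, and hence $\delta$, by $\ell(e)$. If $w$ has a single child $v$, then $(N_v,w)$ and $(N_w,w)$ are the same state. At a merge $w$ denote the two branch states by $(S_1,w),(S_2,w)$, put $\delta_i=\delta(S_i,w)$, and order them so that $\delta_1\le\delta_2$; the vertex state $(S_1\cup S_2,w)$ then has $\delta=\delta_1$.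

Let $F$ be a function on states that vanishes at the leaf states $(\{z\},z)$, and let $\Lambda_w=F(S_1,w)+F(S_2,w)-F(S_1\cup S_2,w)$ be its loss at the merge $w$. Then
$$\sum_{e=(v\to w)}\big[F(N_v,w)-F(N_v,v)\big]=F(N_r,r)+\sum_{\text{merges }w}\Lambda_w .\tag{5}$$
To see this, sum the branch values $F(N_v,w)$ by parent. A vertex $w$ with one child contributes $F(N_w,w)$, and a merge contributes $F(N_w,w)+\Lambda_w$. So the first terms add up to $\sum_{w\text{ non-leaf}}F(N_w,w)+\sum_w\Lambda_w$. The subtracted terms add up to $\sum_{v\ne r}F(N_v,v)$, in which the leaves contribute $0$. Only $F(N_r,r)$ and the losses remain.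

With $F=\delta$, the loss at a merge is $\delta_1+\delta_2-\delta_1=\delta_2$. Writing $\delta_r=\delta(N_r,r)$ and $\eta_w=\delta_2-\delta_1\ge0$, we get
$$L=\delta_r+\sum_w\delta_2,\qquad 2L=2\delta_r+\sum_w(\delta_1+\delta_2+\eta_w).\tag{6}$$
In particular $\sum_w\delta_2\le L$. Here and below, $\delta_1,\delta_2$ in a sum over $w$ are those of the merge $w$.

**Step 4: the merge spanning tree.** The purpose is to produce a spanning tree of $N$ whose length is $2L$ minus an explicit saving.

At each merge $w$, link a closest pair $z\in S_1$, $z'\in S_2$. By induction up the tree, the links chosen at or below $x$ form a spanning tree of $N_x$: this is trivial at a leaf, nothing changes at a vertex with one child, and at a merge two spanning trees are joined by one link. So all links together form a spanning tree of $N$. Put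
$$s_w=\delta_1+\delta_2-\min_{z\in S_1,\,z'\in S_2}\|p(z)-p(z')\| .$$
Then $s_w\ge0$: nearest leaves of $S_1$ and $S_2$ are at distance at most $\delta_1+\delta_2$ by the triangle inequality. The link at $w$ has length $\delta_1+\delta_2-s_w$, and by (6) the total is
$$\sum_w(\delta_1+\delta_2-s_w)=2L-\Delta,\qquad\Delta:=2\delta_r+\sum_w\eta_w+\sum_w s_w .$$
Hence
$$L(\text{MST})\le2L-\Delta.\tag{7}$$
Since $\Delta\ge0$, this already gives $m_d(B)\ge\frac12$. To do better we must bound $\Delta/L$ below: the gaps $\eta_w$, the shortcuts $s_w$ and the root distance $\delta_r$ cannot all be small.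

## 5. Remembering only nearest leaves, and remembering all leaves

The plan is to feed into (5) a function that measures how the directions are occupied, grows by $\ell(e)$ on each edge, and whose losses are bounded by the $s_w$ and $\eta_w$ that occur in $\Delta$. Two natural choices fail, and they are the two extremes of (1).

*Nearest leaves only.* Let $P_\sigma(S,x)$ be the largest $h_\sigma(z,x)$ over leaves $z\in S$ with $D(z,x)=\delta(S,x)$. This amounts to $K=\infty$ in (1). It still gains exactly $c_\sigma(e)$ on an edge. But consider the first example of Section 1: $z_1=(-1,0)$ and $z_2=(0,-1-\eta)$ in $\ell_1^2$, merged at the origin, with $\eta>0$. Here $s_w=(2+\eta)-(2+\eta)=0$, and the gap is $\eta$. The merged state remembers only $z_1$, so the loss in direction $e_2$ is $1+\eta$. As $\eta\to0$ this is not bounded by any multiple of $s_w+\eta_w$: an arbitrarily small gap erases a whole branch.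

*All leaves, without penalty.* Let $P_\sigma(S,x)=\max_{z\in S}h_\sigma(z,x)$, which is $K=0$. Again an edge adds exactly $c_\sigma(e)$, and the loss at a merge is $\min(P_\sigma(S_1,w),P_\sigma(S_2,w))$. In $\ell_1^2$, with $w$ at the origin and $M\ge\frac32$, let
$$S_1=\{(1,0),(M,M)\},\qquad S_2=\{(-1,0),(M,-M)\},$$
each leaf being joined to $w$ by a segment of its own (with zero-length edges at the origin to make the tree binary). The distances between $S_1$ and $S_2$ are $2$ for the two near leaves, $2M-1$ for $(1,0)$ and $(M,-M)$, $2M+1$ for $(M,M)$ and $(-1,0)$, and $2M$ for the two far leaves. All are at least $2$, so at $w$ we have $\delta_1=\delta_2=1$ and $s_w=\eta_w=0$. But in direction $-e_1$ both scores equal $M$, coming from the far leaves, and the loss is $M$. No bound for the loss by $s_w$, $\eta_w$ and $\delta_2$ at this merge can hold. The far leaves do share a direction, but they are so far away that (4) yields no shortcut relative to $\delta_1+\delta_2$.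

A finite discount rate $K$ lies between the two. A gap $\eta$ lowers a score by at most $K\eta$, so small gaps do little damage; and a leaf that is too far beyond a nearest leaf cannot have a high score. The proof below shows that $K$ slightly larger than $k$ is enough.

## 6. The discounted score bounds the saving: proof of Theorem 1

Put $K=k+\frac12$ and let $P_\sigma,\Phi$ be as in (1).

**Step 1: range.** This controls the root term in (5). A leaf nearest to $x$ has zero penalty and $h_\sigma\ge0$, so $P_\sigma(S,x)\ge0$. Since $h_\sigma\le D$ and $K\ge1$,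
$$h_\sigma-K(D-\delta)\le D-K(D-\delta)=\delta-(K-1)(D-\delta)\le\delta ,$$
so $P_\sigma(S,x)\le\delta(S,x)$ and $\Phi(N_r,r)\le k\delta_r$. At a leaf state $h_\sigma=D=\delta=0$, so $\Phi=0$ and (5) applies.

**Step 2: edges.** This computes the left side of (5). Along an edge $e$ all $h_\sigma(z,\cdot)$ increase by $c_\sigma(e)$, and all differences $D-\delta$ are unchanged, because $D$ and $\delta$ both increase by $\ell(e)$. So $P_\sigma$ increases by $c_\sigma(e)$, and $\Phi$ by $\sum_\sigma c_\sigma(e)=\ell(e)$. The left side of (5) is exactly $L$.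

**Step 3: the loss at a merge.** This reduces the loss to the smaller of the two scores plus a gap term. Fix $\sigma$ and a merge $w$, and write $P_i=P_\sigma(S_i,w)$ and $\mu=\min(P_1,P_2)$. In the merged state $\delta=\delta_1$. For leaves of $S_1$ nothing changes; for leaves of $S_2$ we have $D-\delta_1=(D-\delta_2)+\eta_w$. So the merged score is $\max(P_1,P_2-K\eta_w)$. Using $a+b-\max(a,b-c)=\min(b,a+c)$, the loss in direction $\sigma$ is
$$P_1+P_2-\max(P_1,P_2-K\eta_w)=\min(P_2,P_1+K\eta_w)\le\mu+K\eta_w .$$

**Step 4: if both scores are high, there is a shortcut.** This bounds $\mu$ by $s_w$, up to a small multiple of $\delta_2$. Let $z_i\in S_i$ attain $P_i$, let $e_i=D(z_i,w)-\delta_i\ge0$ be its excess distance, and let $h_i=h_\sigma(z_i,w)$. By the definition of the score, $h_i=P_i+Ke_i$. From (4),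
$$\|p(z_1)-p(z_2)\|\le\delta_1+e_1+\delta_2+e_2-2\min(h_1,h_2),$$
so $s_w\ge2\min(h_1,h_2)-e_1-e_2$. If $h_1\le h_2$, the right side equals
$$2P_1+2Ke_1-e_1-e_2=2P_1+(2K-1)e_1-e_2\ge2\mu-e_2 .$$
If $h_2\le h_1$, the same computation gives at least $2\mu-e_1$. In either case
$$s_w\ge2\mu-\max(e_1,e_2).$$
So an excess could only spoil the shortcut by its own size, and excesses are small: from $P_i+Ke_i=h_i\le D(z_i,w)=\delta_i+e_i$ we get
$$(K-1)e_i\le\delta_i-P_i\le\delta_2-\mu .$$
Therefore $s_w\ge2\mu-\frac{\delta_2-\mu}{K-1}$. Multiplying by $K-1>0$ gives $(K-1)s_w\ge(2K-1)\mu-\delta_2$, that is,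
$$\mu\le\frac{(K-1)s_w+\delta_2}{2K-1}\le\frac12s_w+\frac{\delta_2}{2K-1}.\tag{8}$$

**Step 5: sum up.** Insert Steps 1–4 into (5) with $F=\Phi$, adding the losses over the $k$ directions:
$$L\le k\delta_r+k\sum_w\Big(\tfrac12s_w+\frac{\delta_2}{2K-1}+K\eta_w\Big).$$
The coefficients satisfy $1\le2K$ and $\frac12\le K$, so the terms with $\delta_r,s_w,\eta_w$ are together at most $kK\Delta$. By (6), $\sum_w\delta_2\le L$. Hence
$$L\le kK\Delta+\frac{k}{2K-1}L .$$
For this to say anything we need $2K-1>k$. With $K=k+\frac12$ we have $2K-1=2k$, and the last term is $\frac12L$. So $\frac12L\le k(k+\frac12)\Delta$, that is,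
$$\Delta\ge\frac{L}{k(2k+1)} .$$
Now (7) gives $L(\text{MST})\le\big(2-\frac1{k(2k+1)}\big)L$. Applying this to a Steiner minimal tree for each $N$ gives the bound for $m_d(B)$. $\blacksquare$

## 7. Exponential against quadratic: the cube in dimension at least 11

**Proof of the Corollary.** The cross-polytope has $k=2d$ vertices, so $k(2k+1)=2d(4d+1)$ and Theorem 1 gives
$$m_d(DB)\ge\frac1{2-\frac1{2d(4d+1)}} .$$
For the cube, (2) gives $m_d(B)\le1/(2-2^{1-d})$. So $m_d(B)<m_d(DB)$ follows from $2^{1-d}<\frac1{2d(4d+1)}$, that is, from
$$2^{d-1}>2d(4d+1)\qquad\text{for }d\ge11 .$$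
At $d=11$ this reads $1024>22\cdot45=990$. When $d\ge11$ increases by $1$, the left side doubles, while the right side is multiplied by
$$\frac{d+1}d\cdot\frac{4d+5}{4d+1}=\Big(1+\frac1d\Big)\Big(1+\frac4{4d+1}\Big)\le\frac{12}{11}\cdot\frac{49}{45}=\frac{588}{495}<2 .$$
So the inequality holds for all $d\ge11$. $\blacksquare$

The conjecture is thereby disproved. The rest of the lecture sharpens the bound and enlarges the set of counterexamples.

## 8. Integrating over thresholds: proof of Theorem 2

The factor $k^2$ in Theorem 1 comes from the single rate $K\approx k$, which multiplies every gap in each of $k$ directions. To see what can replace it, rewrite the score. For $\lambda>0$ let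
$$E_\sigma(\lambda)=\min\{D(z,x)-\delta(S,x):z\in S,\ h_\sigma(z,x)\ge\lambda\}\qquad(\min\emptyset=\infty)$$
be the excess distance one must accept to find a leaf that has travelled at least $\lambda$ in direction $\sigma$. It is a nondecreasing step function of $\lambda$. If we also put $E_\sigma(0)=0$, the score (1) equals $\max_{\lambda\ge0}[\lambda-KE_\sigma(\lambda)]$. Indeed, a leaf $z$ with $h_\sigma=\lambda$ gives $\lambda-KE_\sigma(\lambda)\ge h_\sigma-K(D-\delta)$, and a leaf attaining a finite $E_\sigma(\lambda)$ gives the reverse comparison.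

Instead of one rate for all thresholds, compare the excess at threshold $\lambda$ with $\lambda$ itself. Put $\psi(x)=\max(0,1-x)$, $\psi(\infty)=0$, and
$$P_\sigma(S,x)=\int_0^{\delta(S,x)}\psi\Big(\frac{E_\sigma(\lambda)}\lambda\Big)\,d\lambda,\qquad\Phi=\sum_\sigma P_\sigma .\tag{9}$$
These $P_\sigma,\Phi$ replace (1) for the rest of this section; everything in Section 4 is kept. Since $0\le\psi\le1$, we have $0\le P_\sigma\le\delta$. So $\Phi(N_r,r)\le k\delta_r$, and $\Phi=0$ at leaf states, where $\delta=0$.

**Step 1: edges.** We show that $\Phi$ increases by at least $\ell(e)$ along $e$. Let $c=c_\sigma(e)\le\ell=\ell(e)$. Each $h_\sigma$ increases by $c$, and the excesses $D-\delta$ are unchanged. So the new function satisfies $E^{\rm new}(\lambda)=0$ for $\lambda\le c$, because all leaves, including a nearest one, now have $h_\sigma\ge c$; and $E^{\rm new}(\lambda)=E(\lambda-c)$ for $\lambda>c$. The new upper limit of integration is $\delta+\ell\ge\delta+c$. Since $\psi$ is nonnegative and nonincreasing,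
$$P_\sigma^{\rm new}\ge c+\int_c^{\delta+c}\psi\Big(\frac{E(\lambda-c)}\lambda\Big)d\lambda=c+\int_0^\delta\psi\Big(\frac{E(\lambda)}{\lambda+c}\Big)d\lambda\ge c+\int_0^\delta\psi\Big(\frac{E(\lambda)}\lambda\Big)d\lambda=c+P_\sigma .$$
Summing over $\sigma$ gives an increase of at least $\ell(e)$, so the left side of (5) is at least $L$.

**Step 2: the loss at a merge as an integral.** Fix $\sigma$ and a merge $w$; write $\eta=\eta_w$, $s=s_w$, and let $E_1,E_2$ be the functions of the two branch states. Put
$$\psi_i=\psi\Big(\frac{E_i(\lambda)}\lambda\Big),\qquad\tilde\psi_2=\psi\Big(\frac{E_2(\lambda)+\eta}\lambda\Big).$$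
In the merged state, leaves of $S_2$ have their excess raised by $\eta$, so $E=\min(E_1,E_2+\eta)$, and the upper limit is $\delta_1$. As $\psi$ is nonincreasing, the merged integrand is $\max(\psi_1,\tilde\psi_2)$. So the loss in direction $\sigma$ is
$$\int_0^{\delta_1}J\,d\lambda+\int_{\delta_1}^{\delta_2}\psi_2\,d\lambda,\qquad J=\psi_1+\psi_2-\max(\psi_1,\tilde\psi_2)=(\psi_2-\tilde\psi_2)+\min(\psi_1,\tilde\psi_2).$$
The second integral is at most $\delta_2-\delta_1=\eta$.

**Step 3: bound $J$ by the gap and the shortcut.** First, $\max(\psi_1,\tilde\psi_2)\ge\psi_1$, so $J\le\psi_2\le1$. Second, $\psi$ is $1$-Lipschitz on $[0,\infty)$, so $\psi_2-\tilde\psi_2\le\eta/\lambda$ (if $E_2(\lambda)=\infty$, both are $0$). Third, suppose that $\min(\psi_1,\tilde\psi_2)>0$. Then $E_1(\lambda),E_2(\lambda)$ are finite, and $\psi(x)=1-x$ at both arguments, so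
$$\min(\psi_1,\tilde\psi_2)\le\tfrac12(\psi_1+\tilde\psi_2)=\frac{2\lambda-E_1-E_2-\eta}{2\lambda} .$$
Let $z_i\in S_i$ attain $E_i(\lambda)$. Both have $h_\sigma(z_i,w)\ge\lambda$, so (4) gives $\|p(z_1)-p(z_2)\|\le\delta_1+E_1+\delta_2+E_2-2\lambda$, that is, $s\ge2\lambda-E_1-E_2$. Hence $\min(\psi_1,\tilde\psi_2)\le\frac s{2\lambda}$. This also holds when the minimum is $0$, since $s\ge0$. Altogether $J\le\min\big(1,(\eta+\frac s2)/\lambda\big)$, and since $\delta_1\le\delta_2$ the loss in direction $\sigma$ is at most
$$\eta+g\big(\eta+\tfrac s2,\delta_2\big),\qquad g(a,\delta):=\int_0^\delta\min\big(1,\tfrac a\lambda\big)\,d\lambda\quad(a,\delta\ge0).\tag{10}$$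

**Step 4: the function $g$ can be summed inside.** We need $\sum_ig(a_i,\delta_i)\le g\big(\sum_ia_i,\sum_i\delta_i\big)$. The integrand is nonnegative and nondecreasing in $a$, so $g$ is nondecreasing in both variables. Put $f(a)=g(a,1)$. It is concave on $[0,\infty)$, because $a\mapsto\min(1,a/\lambda)$ is concave for each $\lambda$. Substituting $\lambda=\delta t$ shows that $g(a,\delta)=\delta f(a/\delta)$ for $\delta>0$. Indices with $\delta_i=0$ contribute $g(a_i,0)=0$ and may be dropped, since this only lowers the right side. If none remain, the claim is trivial. Otherwise, Jensen's inequality with weights proportional to $\delta_i$ gives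
$$\sum_i\delta_if\Big(\frac{a_i}{\delta_i}\Big)\le\Big(\sum_i\delta_i\Big)f\Big(\frac{\sum_ia_i}{\sum_i\delta_i}\Big)=g\Big(\sum_ia_i,\sum_i\delta_i\Big).$$
We also record the value of $f$: for $0<a\le1$,
$$f(a)=\int_0^a d\lambda+\int_a^1\frac a\lambda\,d\lambda=a\Big(1+\ln\frac1a\Big),$$
while $f(0)=0$ and $f(a)=1$ for $a\ge1$.

**Step 5: sum up.** Let $H=\sum_w\eta_w$ and $\mathcal S=\sum_ws_w$, so that $\Delta=2\delta_r+H+\mathcal S$. From (5), Step 1, (10), Step 4 and $\sum_w\delta_2\le L$,
$$L\le k\big[\delta_r+H+g(H+\tfrac{\mathcal S}2,L)\big]\le k\big[\Delta+g(\Delta,L)\big].$$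
The network has positive length because $|N|\ge2$. Put $x=\Delta/L$ and divide by $L$, using $g(\Delta,L)=Lf(x)$:
$$1\le k\big[x+f(x)\big].$$
This excludes $x=0$. If $0<x<1$, it says
$$k\,x\Big(2+\ln\frac1x\Big)\ge1 .$$
The left side has derivative $k(1+\ln\frac1x)>0$ on $(0,1)$, tends to $0$ as $x\to0$, and tends to $2k>1$ as $x\to1$. So it takes the value $1$ exactly once on $(0,1)$, at $\theta_k$, and $x\ge\theta_k$. If $x\ge1$, then $x>\theta_k$ trivially. By (7), $L(\text{MST})\le(2-\theta_k)L$, and therefore $m_d(B)\ge1/(2-\theta_k)$.

**Step 6: an explicit bound for $\theta_k$.** Let $x_0=\frac1{2k(1+\ln3k)}\in(0,1)$. We have $2+2\ln3k\le9k$ for all real $k\ge1$: at $k=1$ the left side is $2+2\ln 3<5$, and its derivative $2/k$ is less than $9$. Hence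
$$\ln\frac1{x_0}=\ln k+\ln(2+2\ln3k)\le\ln k+\ln(9k)=2\ln3k ,$$
and $kx_0(2+\ln\frac1{x_0})\le kx_0(2+2\ln3k)=1$. By monotonicity $\theta_k\ge x_0$. $\blacksquare$

## 9. Dimension at least 8, and an open set of norms: proof of Theorem 3

**Step 1: the strict inequality in (a).** We compare (2) with Theorem 2 for $k=2d$. We have $m_d(Q)\le1/(2-2^{1-d})$ and $m_d(DQ)\ge1/(2-\theta_{2d})$, so it suffices that $\theta_{2d}>2^{1-d}$. Since $x\mapsto2d\,x(2+\ln\frac1x)$ is increasing on $(0,1)$ and equals $1$ at $\theta_{2d}$, this means
$$\varphi(d):=2d\cdot2^{1-d}\big(2+(d-1)\ln2\big)<1 .$$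
At $d=8$, $\varphi(8)=\frac{16}{128}(2+7\ln2)=\frac18(2+7\ln2)<0.86$. For $d\ge8$,
$$\frac{\varphi(d+1)}{\varphi(d)}=\frac12\Big(1+\frac1d\Big)\Big(1+\frac{\ln2}{2+(d-1)\ln2}\Big)<\frac12\cdot\frac98\cdot\frac32=\frac{27}{32}<1,$$
because $\frac{\ln2}{2+(d-1)\ln2}<\frac{\ln 2}2<\frac12$. So $\varphi(d)<1$ for all $d\ge8$.

**Step 2: the displayed estimates in (a).** Let $d\ge2$. From (2),
$$2m_d(Q)-1\le\frac2{2-2^{1-d}}-1=\frac{2^{1-d}}{2-2^{1-d}}=\frac1{2^d-1} .$$
From Theorem 2 with $k=2d$,
$$2m_d(DQ)-1\ge\frac{2}{2-\theta_{2d}}-1=\frac{\theta_{2d}}{2-\theta_{2d}}\ge\frac{\theta_{2d}}2\ge\frac1{4\cdot2d\,(1+\ln6d)}=\frac1{8d(1+\ln6d)} .$$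
From (3), $2m_d(DQ)-1\le\frac{2d}{2d-1}-1=\frac1{2d-1}$. This proves (a).

**Step 3: perturbing the cube.** Now let $d\ge8$ and let $B$ be as in (b). By Theorem 1, applied to the polytope $Q$, $m_d(Q)>\frac12>0$, so $R$ is well defined; and $R>1$ by (a). From $\alpha Q\subseteq B\subseteq\beta Q$ we get
$$\beta^{-1}\|\cdot\|_Q\le\|\cdot\|_B\le\alpha^{-1}\|\cdot\|_Q .$$
So passing from $Q$ to $B$ multiplies the length of every network by a factor in $[\beta^{-1},\alpha^{-1}]$. The same then holds for the minimum of the lengths over all networks interconnecting $N$, and for the minimum over all spanning trees of $N$. For each $N$, the ratio of these minima therefore changes by a factor in $[\frac\alpha\beta,\frac\beta\alpha]$, and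
$$\frac\alpha\beta\,m_d(Q)\le m_d(B)\le\frac\beta\alpha\,m_d(Q).$$
In particular $m_d(B)>0$. Polarity reverses the inclusions: $\beta^{-1}DQ\subseteq DB\subseteq\alpha^{-1}DQ$. The quotient of the two factors is again $\beta/\alpha$, so likewise $m_d(DB)\ge\frac\alpha\beta\,m_d(DQ)$. Combining these,
$$m_d(DB)\ge\frac\alpha\beta\,m_d(DQ)=\frac\alpha\beta\,R\,m_d(Q)\ge\Big(\frac\alpha\beta\Big)^2R\,m_d(B)>m_d(B),$$
where the last step uses $(\beta/\alpha)^2<R$ and $m_d(B)>0$.

**Step 4: openness and the $\ell_p$ spaces.** The condition on $B$ is open. If $B$ satisfies it with $\alpha,\beta$, and $(1-\varepsilon)B\subseteq B'\subseteq(1+\varepsilon)B$, then $B'$ satisfies $(1-\varepsilon)\alpha Q\subseteq B'\subseteq(1+\varepsilon)\beta Q$, and the strict inequality $\big(\frac{(1+\varepsilon)\beta}{(1-\varepsilon)\alpha}\big)^2<R$ persists for small $\varepsilon>0$. For $\ell_p^d$ we have $\|x\|_\infty\le\|x\|_p\le d^{1/p}\|x\|_\infty$. So its unit ball $B_p$ satisfies $d^{-1/p}Q\subseteq B_p\subseteq Q$, and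
$$\Big(\frac\beta\alpha\Big)^2=d^{2/p}\longrightarrow1\qquad(p\to\infty).$$
Since $R>1$, the condition holds for all sufficiently large $p<\infty$. The dual of $\ell_p^d$ is $\ell_q^d$ with $\frac1p+\frac1q=1$, so for such $p$ the Steiner ratios of $\ell_p^d$ and $\ell_q^d$ differ. For $1<p<\infty$ the space $\ell_p^d$ is smooth and strictly convex, so the open set contains smooth strictly convex norms. $\blacksquare$

These arguments give counterexamples in every dimension $d\ge8$. They do not decide whether counterexamples exist in the individual dimensions $2\le d\le7$; for instance $\varphi(7)=\frac{14}{64}(2+6\ln2)>1$, so the criterion of Step 1 is not met there.
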